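# Regular multigraphs in which every perfect matching costs too much edge-connectivity

## 1. The Petersen graph with multiplicities $1$, $k+1$ and $2k+1$

Let $k\ge 0$ and $n=4k+3$. The graph $G_n$ has ten vertices $x,y,c_0,\dots,c_7$ and the following edges, with indices mod $8$:

* the edge $f=xy$, with multiplicity $1$;
* the six edges $xc_0,\ xc_4,\ yc_2,\ yc_6,\ c_1c_5,\ c_3c_7$, each with multiplicity $2k+1$; call these heavy;
* the eight edges $c_ic_{i+1}$ of a cycle, each with multiplicity $k+1$.

To draw it, put $c_0,\dots,c_7$ on a circle in this order. Two opposite vertices, $c_0$ and $c_4$, hang on $x$; the opposite pair $c_2,c_6$ hangs on $y$; the pairs $c_1,c_5$ and $c_3,c_7$ are joined directly; finally $x$ is joined to $y$.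

The degree of $x$ and of $y$ is $1+2(2k+1)=4k+3=n$. Each $c_i$ lies on two cycle edges and one heavy edge, so its degree is $2(k+1)+(2k+1)=4k+3=n$. Thus $G_n$ is $n$-regular. For $k=1$ we get $G_7$, with multiplicities $1$ on $f$, $3$ on the heavy edges and $2$ on the cycle.

If we forget multiplicities, the graph is the Petersen graph $P$, whose vertices are the ten $2$-subsets of $\{1,\dots,5\}$, two of them adjacent when they are disjoint. Indeed, set
$$x=12,\quad y=34,\quad c_0=35,\ c_1=24,\ c_2=15,\ c_3=23,\ c_4=45,\ c_5=13,\ c_6=25,\ c_7=14 .$$
These are all ten $2$-subsets. One checks that the $15$ pairs listed above are disjoint: $12|34$; then $12|35$, $12|45$, $34|15$, $34|25$, $24|13$, $23|14$; then around the cycle $35|24$, $24|15$, $15|23$, $23|45$, $45|13$, $13|25$, $25|14$, $14|35$. Since $P$ is $3$-regular on ten vertices, it has exactly $15$ edges, so we have listed all of them.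

We shall use that $P$ has no cycle of length $3$ or $4$. A triangle would need three disjoint $2$-subsets, hence six elements. In a $4$-cycle, two opposite vertices are non-adjacent, because there are no triangles, and they have two common neighbors. But two non-adjacent vertices have the form $ab$, $ac$, and a common neighbor must be a $2$-subset of the two remaining elements, so there is exactly one.

What is this graph for? It has an edge, namely $f$, that certain especially desirable perfect matchings must avoid. That single forbidden edge, copied $n$ times, disproves a general statement about regular graphs, to which we now turn.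

## 2. Good perfect matchings in regular graphs

Graphs are finite and loopless, and parallel edges are allowed. A perfect matching is a set of edges, so it picks an individual copy from a bundle of parallel edges, and deleting it deletes only that copy.

**Definition (cuts and edge-connectivity).** For $X\subseteq V(G)$, let $\partial_G X$ be the set of edges between $X$ and $V(G)\setminus X$, and $d_G(X)=|\partial_G X|$. The graph $G$ is $k$-edge-connected if $|V(G)|\ge 2$ and $d_G(X)\ge k$ for every $\emptyset\ne X\subsetneq V(G)$. We drop the index $G$ when no confusion is possible.

From here on $n$ is odd. Let $G$ be $n$-regular, and let $e(X)$ be the number of edges inside $X$, counted with multiplicity. Summing degrees over $X$ gives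
$$n|X|=2e(X)+d(X). \tag{1}$$
With $X=V(G)$ this shows that $|V(G)|$ is even. In general it shows $d(X)\equiv|X| \pmod 2$.

**Definition (good).** Let $G$ be $n$-regular and $n$-edge-connected. A perfect matching $M$ of $G$ is good if $G-M$ is $(n-1)$-edge-connected.

The graph $G-M$ is $(n-1)$-regular, so $n-1$ is the most one can ask for: deleting $M$ should cost one unit of edge-connectivity and no more. In terms of cuts,
$$M \text{ is good}\iff |M\cap\partial X|\le d(X)-n+1\quad\text{for all }\emptyset\ne X\subsetneq V(G). \tag{2}$$

The question is printed in "Mathematisches Forschungsinstitut Oberwolfach" (https://oda.mfo.de/bitstream/handle/mfo/654/full-text.pdf?sequence=1&isAllowed=y): let $n\ge5$ be odd, and let $G$ be $n$-regular and $n$-edge-connected; prove or disprove that $G$ has a good perfect matching. For $n=3$ the corresponding statement is false, and the Petersen graph is a counterexample; we shall see this below.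

Perfect matchings as such always exist here, so the question is only about good ones. By Tutte's theorem it suffices that for every $T\subseteq V(G)$ the graph $G-T$ has at most $|T|$ components of odd order. For $T=\emptyset$ there are none, since $G$ is connected of even order. For $T\neq\emptyset$, each component of $G-T$ sends at least $n$ edges to $T$, and $T$ can receive at most $n|T|$.

Here are some small cases to fix the notion.

* Two vertices joined by $n$ parallel edges: deleting one edge leaves $n-1$ parallel edges, so every perfect matching is good.
* $K_4$, with $n=3$: deleting any perfect matching leaves a $4$-cycle, which is $2$-edge-connected, so every perfect matching is good.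
* The prism, with $n=3$: take triangles $abc$ and $a'b'c'$ and the edges $aa',bb',cc'$. It is $3$-edge-connected: by complementation and (1), sets of one, two or three vertices have $d\ge 3$, $d\ge 6-2=4$, $d\ge 9-6=3$. The perfect matching $\{aa',bb',cc'\}$ is not good, because deleting it leaves two separate triangles. The perfect matching $\{aa',bc,b'c'\}$ is good: deleting it leaves the $6$-cycle $a\,b\,b'\,a'\,c'\,c$.

So one has to choose $M$ with care, and the problem asks whether a careful choice is always possible. Here is the answer that we shall prove.

**Theorem 1.** For every $n=4k+3$ with $k\ge1$ there is an $n$-regular $n$-edge-connected graph $\Gamma_n$ on $10n$ vertices without a good perfect matching.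

Hence the statement in the question is false: it fails for $n=7,11,15,\dots$, and for $n=7$ the counterexample has $70$ vertices. The individual values $n\equiv1\pmod 4$, such as $n=5$, are not decided here.

## 3. Cuts with $n$ edges and cuts with $n+2$ edges

Suppose first that we wanted to prove the statement. Condition (2) is most severe for cuts with exactly $n$ edges: there $M$ must use a single edge. This part can always be arranged. Recall Edmonds' perfect matching polytope theorem: a vector $u\ge 0$ on the edges is a convex combination of incidence vectors of perfect matchings if and only if $u$ sums to $1$ over the edges at each vertex and $u(\partial X)\ge 1$ for every $X$ with $|X|$ odd. If $G$ is $n$-regular and $n$-edge-connected, the constant vector $u=\frac1n$ satisfies these conditions. So $u$ is a convex combination of perfect matchings. Let $X$ satisfy $d(X)=n$. Then $|X|$ is odd, so each matching in the combination meets $\partial X$ at least once, while the average number of edges used is $n\cdot\frac1n=1$. Hence each of them meets every such $\partial X$ exactly once. Moreover every edge of $G$ lies in one of these matchings, because $u$ is positive.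

The approach stops at the next odd size. If $d(X)=n+2$, then (2) allows $|M\cap\partial X|\le 3$. The average of $|M\cap\partial X|$ is now $\frac{n+2}{n}$, which is below $3$, so for each single $X$ some matching in the combination is acceptable. But different sets $X$ may rule out different matchings, and nothing in the averaging produces one matching that suits all $X$ at once. A matching that uses five edges of a cut with $n+2$ edges is bad, however well it behaves on the cuts with $n$ edges.

The Petersen graph is built for exactly this trouble: we shall see that each of its perfect matchings is the entire cut $\partial X$ of some set $X$ of five vertices. So let us put multiplicities on $P$ and ask how to make the matchings through one edge $xy$ bad. There will turn out to be two of them, and outside $xy$ they consist of alternate edges of the $8$-cycle $c_0\cdots c_7$. Put multiplicity $1$ on $xy$, multiplicity $t$ on each cycle edge, and a common multiplicity $h$ on the other six edges. The degree at $c_i$ gives $2t+h=n$, and the degree at $x$ gives $1+2h=n$. Therefore $h=\frac{n-1}2$ and $t=\frac{n+1}4$. This needs $n\equiv3\pmod4$, and with $n=4k+3$ it gives $t=k+1$ and $h=2k+1$: the graph $G_n$. The two critical cuts have $1+4t=n+2$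 edges each, exactly the dangerous size.

We now verify the two properties of $G_n$ that matter: it is $n$-edge-connected, and the edge $f$ lies in no good perfect matching.

## 4. Edge-connectivity of $G_n$

**Claim A.** For $n=4k+3$ with $k\ge0$, the graph $G_n$ is $n$-edge-connected.

*Proof.* Since $d(X)=d(V\setminus X)$, we may assume $1\le|X|\le5$. By (1), $d(X)=n|X|-2e(X)$, so we need upper bounds for $e(X)$. All multiplicities are at most $2k+1$.

**Step 1: sets of at most four vertices.** The purpose is to use that $P$ has no short cycles. A set of at most four vertices induces a forest in $P$, because $P$ has no cycle of length $3$ or $4$. So it contains at most $|X|-1$ simple edges, each of multiplicity at most $2k+1$. This gives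

* for $|X|=1$: $d(X)=n$;
* for $|X|=2$: $d(X)\ge 2n-2(2k+1)=4k+4=n+1$;
* for $|X|=3$: $d(X)\ge 3n-4(2k+1)=4k+5=n+2$;
* for $|X|=4$: $d(X)\ge 4n-6(2k+1)=4k+6=n+3$.

**Step 2: sets of five vertices.** Here $X$ may contain a $5$-cycle of $P$, and we need to see that not all its edges are heavy. First, $X$ induces at most $5$ simple edges. Suppose it induced $6$. These contain a cycle, whose length must be $5$, so the cycle passes through all of $X$; the sixth edge is a chord of it and cuts off a triangle, which is impossible.

Second, the heavy edges form a forest with four components: the paths $c_0\,x\,c_4$ and $c_2\,y\,c_6$ with three vertices each, and the edges $c_1c_5$ and $c_3c_7$ with two vertices each. As no component has five vertices, $X$ meets at least two components. Inside each component that it meets, $X$ contains fewer heavy simple edges than vertices. So $X$ contains at most $5-2=3$ heavy simple edges.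

At most five simple edges, of which at most three have multiplicity $2k+1$ and the rest multiplicity at most $k+1$ (note that $f$ has multiplicity $1\le k+1$), give
$$e(X)\le 3(2k+1)+2(k+1)=8k+5 .$$
Hence $d(X)\ge 5(4k+3)-2(8k+5)=4k+5=n+2$. $\square$

The proof also shows that the only cuts of $G_n$ with exactly $n$ edges are those around single vertices. So every perfect matching of $G_n$ behaves perfectly on the cuts with $n$ edges, and whatever goes wrong must go wrong at larger cuts.

## 5. The two perfect matchings through $f$

**Claim B.** For $n=4k+3$ with $k\ge0$, no good perfect matching of $G_n$ contains $f=xy$.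

*Proof.* Let $M$ be a perfect matching with $f\in M$.

**Step 1: determine $M$.** The purpose is to show that there are only two possibilities up to the choice of parallel copies. The set $M\setminus\{f\}$ is a perfect matching of $G_n-x-y$, whose simple edges are those of the cycle $c_0c_1\cdots c_7$ and the two chords $c_1c_5$, $c_3c_7$.

If $M$ used $c_1c_5$, then $c_0$, whose neighbors here are $c_1$ and $c_7$, would have to be matched to $c_7$. Likewise $c_6$, whose neighbors here are $c_5$ and $c_7$, would have to be matched to $c_7$. Both cannot happen. If $M$ used $c_3c_7$, then $c_0$ and $c_2$ would both have to be matched to $c_1$, which is again impossible. So $M\setminus\{f\}$ uses cycle edges only, and an $8$-cycle has two perfect matchings. Thus $M$ consists of $f$ and one copy of each edge in one of the lists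
$$\text{(I)}\quad c_0c_1,\ c_2c_3,\ c_4c_5,\ c_6c_7;\qquad\qquad \text{(II)}\quad c_1c_2,\ c_3c_4,\ c_5c_6,\ c_7c_0 .$$

**Step 2: find the cut that each of them uses up.** In case (I) take $X=\{x,c_0,c_7,c_3,c_4\}$. In this order these vertices form a $5$-cycle of $P$, with edges $xc_0,\ c_0c_7,\ c_7c_3,\ c_3c_4,\ c_4x$. Each vertex of $X$ has exactly one further edge of $P$, and these are, in order, $xy,\ c_0c_1,\ c_7c_6,\ c_3c_2,\ c_4c_5$. All five leave $X$. So the simple edges leaving $X$ are exactly $f$ and the edges in list (I).

In case (II) take $X=\{x,c_0,c_1,c_5,c_4\}$, a $5$-cycle with edges $xc_0,\ c_0c_1,\ c_1c_5,\ c_5c_4,\ c_4x$. The remaining edges at these vertices are $xy,\ c_0c_7,\ c_1c_2,\ c_5c_6,\ c_4c_3$. So the simple edges leaving $X$ are exactly $f$ and the edges in list (II).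

**Step 3: count.** In both cases $d(X)=1+4(k+1)=4k+5=n+2$, and $M$ contains one copy of each of the five simple edges in the cut, so $|M\cap\partial X|=5$. Therefore $d_{G_n-M}(X)=n+2-5=n-3<n-1$, and $M$ is not good. $\square$

For $k=0$ this settles the Petersen graph $G_3=P$ by hand. The symmetric group $S_5$ acts on the $2$-subsets, preserves disjointness, and can carry any pair of disjoint $2$-subsets to any other, so all edges of $P$ look alike. By Claim B no edge of $P$ lies in a good perfect matching, so $P$ has no good perfect matching at all.

For $k\ge1$ the multiplicities destroy this symmetry, and $G_n$ does have good perfect matchings. In fact we shall prove in Section 9 that for odd $n\ge5$ every $n$-regular $n$-edge-connected graph obtained by putting multiplicities on $P$ has one. So the obvious plan, to look for a counterexample by varying the multiplicities on the Petersen graph, cannot succeed when $n\ge5$. What $G_n$ offers is only a prohibition on one edge. To use it, we want to transplant this prohibition onto every edge at some vertex $z$ of another graph; then $z$ cannot be matched.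

## 6. Splicing two graphs at a vertex

**Definition (splice).** Let $G_1,G_2$ be $n$-regular and $n$-edge-connected, $b\in V(G_1)$ and $v\in V(G_2)$. Delete $b$ and $v$, which leaves $n$ loose ends in $G_1-b$ and $n$ loose ends in $G_2-v$. Join the loose ends of the first kind to those of the second kind by a bijection. The resulting graph $G$ is a splice of $G_1$ and $G_2$. We put
$$S=V(G_2)\setminus\{v\},\qquad S'=V(G_1)\setminus\{b\}.$$

So $V(G)$ is the disjoint union of $S$ and $S'$, and $\partial S$ consists of $n$ edges. Each of these edges is at the same time an edge of $G_1$ at $b$ and an edge of $G_2$ at $v$. Contracting $S$ to one vertex, and deleting the edges inside $S$, gives back $G_1$ with the new vertex in the role of $b$. Contracting $S'$ gives back $G_2$.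

Two examples: splicing $K_4$ with $K_4$ joins two triangles by three disjoint edges, which is the prism. And if $G_1$ is the graph on two vertices $z,b$ with $n$ parallel edges, then the splice is $G_2$ again, with $z$ in place of $v$.

The cuts of $G_1$ are exactly the cuts $\partial_G Y$ of $G$ with $Y\cap S=\emptyset$ or $Y\supseteq S$, and similarly for $G_2$ and $S'$. This observation carries the whole proof of the next statement. We also need submodularity: $d(Y)+d(S)\ge d(Y\cap S)+d(Y\cup S)$ in any graph. An edge contributes equally to both sides unless it joins $Y\setminus S$ to $S\setminus Y$, and then it contributes $2$ on the left and $0$ on the right.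

**Splicing Lemma.** Let $G$ be a splice as above.

(i) $G$ is $n$-regular and $n$-edge-connected.

(ii) If $M$ is a good perfect matching of $G$, then $|M\cap\partial S|=1$, and $M$ induces, by contracting $S$, respectively $S'$, good perfect matchings of $G_1$ and of $G_2$.

*Proof of (i).* Every vertex keeps its degree, so $G$ is $n$-regular. No loops arise, because the new edges run between $S$ and $S'$. Now let $\emptyset\ne Y\subsetneq V(G)$.

**Step 1: cuts that do not split both sides.** If $Y\cap S=\emptyset$ or $Y\supseteq S$, then $\partial_GY$ is a cut of $G_1$, so $d(Y)\ge n$. If $Y\cap S'=\emptyset$ or $Y\supseteq S'$, then it is a cut of $G_2$, and again $d(Y)\ge n$.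

**Step 2: cuts that split both sides.** The purpose is to reduce these to Step 1 by uncrossing. Now $Y\cap S$, $S\setminus Y$, $Y\cap S'$ and $S'\setminus Y$ are all nonempty. The set $Y\cap S$ is nonempty and disjoint from $S'$, so it defines a cut of $G_2$ and $d(Y\cap S)\ge n$. The set $Y\cup S$ contains $S$, and it is not all of $V(G)$ because $S'\setminus Y\ne\emptyset$; so it defines a cut of $G_1$ and $d(Y\cup S)\ge n$. Since $d(S)=n$, submodularity gives
$$d(Y)+n=d(Y)+d(S)\ge d(Y\cap S)+d(Y\cup S)\ge 2n,$$
that is, $d(Y)\ge n$.

*Proof of (ii).* Let $M$ be a good perfect matching of $G$.

**Step 3: $M$ crosses $\partial S$ exactly once.** The number $|S|=|V(G_2)|-1$ is odd, since $n$-regular graphs have even order. The edges of $M$ inside $S$ cover an even number of vertices of $S$, so $|M\cap\partial S|$ is odd. On the other hand $M$ is good and $d(S)=n$, so $n-|M\cap\partial S|=d_{G-M}(S)\ge n-1$. Hence $|M\cap\partial S|=1$.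

**Step 4: the induced matchings are good.** Let $M_1$ be the set of edges of $M$ with at least one end in $S'$, viewed as edges of $G_1$. It covers each vertex of $S'$ exactly once, and it covers $b$ exactly once because $|M\cap\partial S|=1$. So $M_1$ is a perfect matching of $G_1$. In the same way, the edges of $M$ with at least one end in $S$ form a perfect matching $M_2$ of $G_2$. The graph $G_i-M_i$ arises from $G-M$ by contraction, so every cut of $G_i-M_i$ is a cut of $G-M$ and has at least $n-1$ edges. Thus $M_1$ and $M_2$ are good. $\square$

Compare the prism: its matching by the three edges $aa',bb',cc'$ uses three edges of $\partial S$, and we saw that it is not good; its good matching $\{aa',bc,b'c'\}$ uses one edge of $\partial S$ and induces a perfect matching in each $K_4$.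

Why splice into a graph where $z$ has $n$ distinct neighbors? One copy of $G_n$ forbids only the one edge to which its $f$ is attached. With the two-vertex graph above as base, splicing in one copy of $G_n$ returns $G_n$ and forbids only one edge at $z$. To forbid all $n$ edges at $z$ we need $n$ different places to insert a copy, one on each edge. The complete bipartite graph provides them.

## 7. Copies of $G_n$ around a vertex of $K_{n,n}$

*Proof of Theorem 1.* Let $n=4k+3$ with $k\ge1$.

**Step 1: the base graph $K_{n,n}$ is $n$-edge-connected.** The Splicing Lemma requires this. A set $X$ with $p$ vertices in one side and $q$ in the other has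
$$d(X)=p(n-q)+q(n-p).$$
If $1\le p\le n-1$, this is a linear function of $q$ with value $pn\ge n$ at $q=0$ and $n(n-p)\ge n$ at $q=n$, so it is at least $n$ for all $0\le q\le n$. If $p=0$, then $q\ge1$ because $X$ is nonempty, and $d(X)=qn\ge n$. If $p=n$, then $q\le n-1$ because $X$ is proper, and $d(X)=n(n-q)\ge n$.

**Step 2: the construction.** Let $K_{n,n}$ have sides $\{a_1,\dots,a_n\}$ and $\{b_1,\dots,b_n\}$, and let $z=a_1$. For $j=1,\dots,n$ in turn, take a copy $G^{(j)}$ of $G_n$ and splice it in at the vertex $b_j$, deleting the vertex $x$ of $G^{(j)}$; choose the bijection so that the loose end of the edge $f$ of $G^{(j)}$ is joined to the loose end of the edge $zb_j$. The vertices $b_1,\dots,b_n$ are pairwise non-adjacent, so splicing at one of them does not affect the edges at the others. Call the result $\Gamma_n$.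

Each of the $n$ vertices $b_j$ has been replaced by nine vertices, and the $n$ vertices $a_i$ remain, so $\Gamma_n$ has $n+9n=10n$ vertices. By Claim A and Step 1 the ingredients are $n$-regular and $n$-edge-connected, so part (i) of the Splicing Lemma, applied $n$ times, shows that $\Gamma_n$ is $n$-regular and $n$-edge-connected.

**Step 3: no good perfect matching.** Suppose $M$ is a good perfect matching of $\Gamma_n$. Fix $j$ and let $S_j=V(G^{(j)})\setminus\{x\}$. Then $\Gamma_n$ is a splice along $\partial S_j$: the order in which the copies are inserted does not matter, so we may regard $G^{(j)}$ as the last one. Its partner in this splice is the graph in which all copies except $G^{(j)}$ have been inserted, and this graph is $n$-regular and $n$-edge-connected by part (i). Contracting $V(\Gamma_n)\setminus S_j$ to one vertex gives $G_n$, with the new vertex as $x$. By part (ii), $M$ induces a good perfect matching of this $G_n$. By Claim B, the induced matching does not contain $f$. Hence $M$ does not contain the edge that $f$ became in $\Gamma_n$, which is the edge joining $z$ to $S_j$.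

This holds for all $j=1,\dots,n$. The edges at $z$ in $\Gamma_n$ are exactly these $n$ edges, one to each $S_j$. So $M$ does not cover $z$, a contradiction. $\blacksquare$

## 8. Simple graphs, and single edges versus whole graphs

The graph $\Gamma_n$ has parallel edges. Splicing with $K_{n,n}$ removes them.

**Theorem 2.** For every $n\equiv3\pmod4$, $n\ge7$, there are infinitely many simple $n$-regular $n$-edge-connected graphs $G$ such that $G-M$ has edge-connectivity at most $n-3$ for every perfect matching $M$.

*Proof.* **Step 1: from "not good" to $n-3$.** Let $M$ be a perfect matching of an $n$-regular $n$-edge-connected graph $G$. Then $G-M$ is $(n-1)$-regular and $n-1$ is even, so by degree counting as in (1) all cuts of $G-M$ have even size. If $M$ is not good, some cut has fewer than $n-1$ edges, hence at most $n-3$. So it suffices to find infinitely many simple $n$-regular $n$-edge-connected graphs without a good perfect matching.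

**Step 2: splice at every vertex.** Let $u_1,\dots,u_m$ be the vertices of $\Gamma_n$, where $m=10n$, and let $H_0=\Gamma_n$. For $i=1,\dots,m$, let $H_i$ be a splice of $H_{i-1}$, at its vertex $u_i$, with a copy of $K_{n,n}$ at some vertex $v$. By part (i) of the Splicing Lemma all $H_i$ are $n$-regular and $n$-edge-connected. By part (ii), a good perfect matching of $H_i$ would induce one of $H_{i-1}$. Since $H_0=\Gamma_n$ has none, $H_m$ has none.

**Step 3: $H_m$ is simple.** Each $u_i$ has been replaced by a set $S_i$ that induces a simple graph $K_{n,n-1}$, namely $K_{n,n}$ without $v$. The $n$ vertices of the side opposite to $v$ were adjacent to $v$ by one edge each, so each of them has degree $n-1$ in $K_{n,n-1}$ and receives exactly one of the old edges. The other $n-1$ vertices receive none. So every vertex of $H_m$ is incident with at most one edge that leaves its set $S_i$. Two parallel edges would either both lie inside some $S_i$ or both leave the set $S_i$ of a common end; both are impossible.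

**Step 4: infinitely many.** Steps 2 and 3 used only that $\Gamma_n$ is $n$-regular, $n$-edge-connected and without a good perfect matching. So they can be repeated with $H_m$ in place of $\Gamma_n$, and so on. Each round multiplies the number of vertices by $2n-1$, so the graphs obtained are pairwise different. $\square$

The construction of Section 7 used nothing about $G_n$ beyond Claims A and B. This gives the following equivalence, in which $n$ is any odd number.

**Proposition 3.** For every odd $n\ge3$ the following are equivalent:

(a) some $n$-regular $n$-edge-connected graph has no good perfect matching;

(b) some $n$-regular $n$-edge-connected graph has an edge lying in no good perfect matching.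

*Proof.* If (a) holds for a graph, then none of its edges lies in a good perfect matching, so (b) holds.

Conversely, let $H$ be $n$-regular and $n$-edge-connected, with an edge $h$ in no good perfect matching, and let $u$ be an end of $h$. For each $j$, splice a copy $H^{(j)}$ of $H$ into $K_{n,n}$ at $b_j$, deleting the vertex $u$ of the copy and joining the loose end of $h$ to the loose end of the edge $zb_j$, where $z=a_1$. The result is $n$-regular and $n$-edge-connected by part (i) of the Splicing Lemma. Let $M$ be a good perfect matching of it. By part (ii), applied to the splice along $\partial S_j$ with $S_j=V(H^{(j)})\setminus\{u\}$, it induces a good perfect matching of $H$, which does not contain $h$. So $M$ does not contain the edge joining $z$ to $S_j$, for each $j=1,\dots,n$. These are all the edges at $z$, so $z$ is uncovered, a contradiction. Hence there is no good perfect matching, and (a) holds. $\square$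

Consequently, for each odd $n\ge3$: if the statement in the question holds for $n$, then in every $n$-regular $n$-edge-connected graph every edge lies in a good perfect matching.

## 9. All multiplicities on the Petersen graph

Could other multiplicities on $P$ provide an edge as in Proposition 3(b), for instance when $n\equiv1\pmod4$? And is it really impossible for such a graph to be a counterexample by itself? Both questions have complete answers.

**Theorem 4.** Let $n\ge5$ be odd and let $G$ be an $n$-regular $n$-edge-connected graph whose underlying simple graph is the Petersen graph $P$. Then $G$ has a good perfect matching. Moreover, $G$ has an edge in no good perfect matching if and only if $n\equiv3\pmod4$ and $G\cong G_n$.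

*Proof.* **Step 1: the six perfect matchings of $P$.** The purpose is to see that edges of $P$ correspond to pairs of perfect matchings. Steps 1 and 2 of the proof of Claim B show: the edge $xy$ lies in exactly two perfect matchings of $P$, these meet only in $xy$, and each of them equals $\partial_PX$ for some set $X$ of five vertices. As $S_5$ acts transitively on the edges of $P$, the same holds for every edge. Count pairs consisting of an edge and a perfect matching containing it: there are $15\cdot 2$ of them, and each perfect matching has $5$ edges, so there are $30/5=6$ perfect matchings $M_1,\dots,M_6$. Each $M_i$ is the full cut of some $5$-set.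

If $M_i$ and $M_j$ with $i\ne j$ share an edge $e$, they are the two perfect matchings through $e$ and meet only in $e$. So $|M_i\cap M_j|\le1$. Each of the $15$ edges lies in $M_i\cap M_j$ for exactly one pair $\{i,j\}$, so the numbers $|M_i\cap M_j|$ add up to $15$ over all pairs. There are $\binom62=15$ pairs, so $|M_i\cap M_j|=1$ for all $i\ne j$. Write $M_i\cap M_j=\{e_{ij}\}$; every edge of $P$ is $e_{ij}$ for a unique pair $\{i,j\}$.

**Step 2: coordinates.** The purpose is to describe $G$ by six numbers in place of fifteen. Let $w:E(P)\to\{1,2,\dots\}$ be the multiplicities of $G$. Consider the space $W$ of all vectors in $\mathbb R^{15}$ whose sums over the edges at a vertex are the same for all vertices. We have $w\in W$, and every incidence vector of a perfect matching lies in $W$.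

We claim $\dim W=6$. The $10\times15$ incidence matrix of $P$ has rank $10$: if a row vector $r$ annihilates it, then $r_u+r_{u'}=0$ for every edge $uu'$. Going once around a $5$-cycle gives $r_u=-r_u$, so $r_u=0$ for some $u$, and by connectedness $r=0$. So the matrix is a surjective map $\mathbb R^{15}\to\mathbb R^{10}$ with kernel of dimension $5$, and $W$, the preimage of the line of constant vectors, has dimension $5+1=6$.

By Step 1, the incidence vectors of $M_1,\dots,M_6$ have Gram matrix $4I+J$, with $5$ on the diagonal and $1$ elsewhere, where $J$ is the all-ones matrix. This is positive definite, so the six vectors are independent and form a basis of $W$. Hence, writing $M_i$ also for the incidence vector,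
$$w=\sum_{i=1}^6a_iM_i,\qquad \sum_{i=1}^6a_i=n,\qquad w(e_{ij})=a_i+a_j, \tag{3}$$
with real $a_i$. The second equation is the sum at any vertex; the third holds because $e_{ij}$ lies in $M_i$ and $M_j$ only.

**Step 3: the coordinates are nonnegative half-integers.** Write $w(M_j)$ for the total multiplicity of the edges of $M_j$. By Step 1 and (3),
$$w(M_j)=5a_j+\sum_{i\ne j}a_i=n+4a_j. \tag{4}$$
As $M_j$ is the cut of a $5$-set, $w(M_j)$ is an odd integer, and it is at least $n$ because $G$ is $n$-edge-connected. So $4a_j$ is an even nonnegative integer, that is,
$$a_j\in\{0,\tfrac12,1,\tfrac32,\dots\}.$$

**Step 4: an upper bound for multiplicities.** The two ends of an edge $e$ of $P$ form a set $X$ with $d_G(X)=2n-2w(e)$. This is even and at least the odd number $n$, so it is at least $n+1$. Hence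
$$w(e)\le\frac{n-1}2\qquad\text{for every edge }e\text{ of }P. \tag{5}$$

**Step 5: which perfect matchings are good.** Every perfect matching $M$ of $G$ consists of one copy of each edge of some $M_j$. We claim that $M$ is good if and only if $a_j\ge1$.

Necessity: by (4), the $5$-set with cut $M_j$ has $n+4a_j-5$ edges leaving it in $G-M$, and $n+4a_j-5\ge n-1$ if and only if $a_j\ge1$.

Sufficiency: let $a_j\ge1$. The multiplicities of $G-M$ are $w-M_j=\sum a_i'M_i$ with $a_j'=a_j-1$ and $a_i'=a_i$ for $i\neq j$. So all $a_i'\ge0$ and $\sum a_i'=n-1$. Let $\emptyset\neq X\subsetneq V(G)$.

* If $|X|$ is odd, every perfect matching $M_i$ meets $\partial_P X$, so $d_{G-M}(X)=\sum a_i'|M_i\cap\partial_PX|\ge\sum a_i'=n-1$.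
* If $|X|=2$, then $d_G(X)$ is even and at least $n$, hence at least $n+1$, and $|M\cap\partial X|\le2$. So $d_{G-M}(X)\ge n-1$.
* If $|X|=4$, then $X$ induces a forest in $P$, with at most $3$ simple edges, so by (5) $d_G(X)\ge4n-6\cdot\frac{n-1}2=n+3$. Also $|M\cap\partial X|\le4$. So $d_{G-M}(X)\ge n-1$.
* If $|X|$ is $6$ or $8$, pass to the complement.

This proves the claim.

**Step 6: a good perfect matching exists.** If all $a_j$ were at most $\frac12$, then $n=\sum a_j\le3$, contrary to $n\ge5$. So some $a_j>\frac12$, and by Step 3 $a_j\ge1$. By Step 5 the perfect matchings of $G$ that come from $M_j$ are good.

**Step 7: edges in no good perfect matching.** Suppose that an edge of $G$ that is a copy of $e_{ij}$ lies in no good perfect matching. The perfect matchings through it come from $M_i$ or $M_j$, so by Step 5 both $a_i<1$ and $a_j<1$, and by Step 3 both are at most $\frac12$. Let $p,q,r,s$ be the other four indices. Using (3) and (5),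
$$n-1\le n-a_i-a_j=a_p+a_q+a_r+a_s=w(e_{pq})+w(e_{rs})\le n-1 .$$
So equality holds throughout. From the first inequality, $a_i+a_j=1$, hence $a_i=a_j=\frac12$. From the last, $w(e_{pq})=w(e_{rs})=\frac{n-1}2$. The same argument applies to the pairings $\{pr,qs\}$ and $\{ps,qr\}$. So all pair sums among $a_p,a_q,a_r,a_s$ equal $\frac{n-1}2$. Then $a_q=a_r$, by comparing $a_p+a_q$ with $a_p+a_r$, and in the same way any two of the four are equal, so
$$a_p=a_q=a_r=a_s=\frac{n-1}4 .$$
Now $w(e_{pi})=\frac{n-1}4+\frac12=\frac{n+1}4$ must be an integer, so $n=4k+3$ for some $k$, that is, $n\equiv3\pmod4$. By (3), the multiplicities are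

* $a_i+a_j=1$ on $e_{ij}$;
* $\frac{n+1}4=k+1$ on the eight other edges of $M_i\cup M_j$;
* $\frac{n-1}2=2k+1$ on the six remaining edges.

**Step 8: identification with $G_n$.** Choose an automorphism of $P$ that carries $e_{ij}$ to $xy$. It carries $M_i$ and $M_j$ to the two perfect matchings of $P$ through $xy$. By the proof of Claim B these are $xy$ together with list (I) and $xy$ together with list (II), so the other eight edges of their union are those of the cycle $c_0\cdots c_7$. Hence the multiplicities become those of $G_n$, and $G\cong G_n$.

**Step 9: the converse.** If $n\equiv3\pmod 4$ and $G\cong G_n$, then by Claim B the edge of $G$ corresponding to $f$ lies in no good perfect matching. $\square$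

For $n=7$ the coordinates of $G_7$ are $\frac12,\frac12,\frac32,\frac32,\frac32,\frac32$, with sum $7$. The multiplicities are $\frac12+\frac12=1$, $\frac12+\frac32=2$ and $\frac32+\frac32=3$, as in Section 1. By Step 5, the four perfect matchings of $P$ with coordinate $\frac32$ give good perfect matchings of $G_7$, and the two through $f$ do not. For $n=3$ and $G=P$ all six coordinates equal $\frac12$, since the sum of all six matchings covers each edge twice; this is the case that Step 6 excludes by $n\ge5$.

For $n\equiv1\pmod4$, $n\ge5$, Theorem 4 says that multigraphs on the Petersen graph alone cannot supply the edge required in Proposition 3(b). Whether another graph can supply it for such $n$ is not decided by these arguments.
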